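# Cubically many free lines among unit balls

## Two rows of unit balls, and $(n-2)^2$ isolated tangent lines

Take $n$ balls of radius $1$ in $\mathbb R^3$ and look at all the lines that avoid their interiors. How complicated can this set of lines be? To make the question precise we need two definitions.

**Definition (free line).** A line is *free* with respect to a set $\mathcal B$ of balls if it does not meet the interior of any ball of $\mathcal B$. For unit balls this says that its distance to every center is at least $1$. It is *tangent* to the balls for which the distance equals $1$.

**Definition (faces, complexity).** Two free lines lie in the same *face* if they lie in the same connected component of the set of free lines that are tangent to exactly the same subset of $\mathcal B$. The *combinatorial complexity* of the space of free lines is the total number of faces. We write $f_j$ for the number of faces consisting of lines tangent to exactly $4-j$ balls.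

The space of all lines in $\mathbb R^3$ is a $4$-dimensional (Hausdorff) manifold, and each tangency is one equation. So one expects a face counted by $f_j$ to have dimension $j$, and a face counted by $f_0$ to be an isolated line with four tangencies.

*Example: one ball.* A line is described by its direction and its foot point, the point of the line closest to the center. The lines with foot point at distance greater than $1$ form one connected set, and so do the lines with foot point at distance exactly $1$. There are two faces, $f_4=f_3=1$, and the complexity is $2$.

We start with an easy case, in which the balls come in two rows that are very far from each other. It already yields quadratically many faces, and it brings in the three tools that we need throughout.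

**Tool 1: coordinates on lines.** Let $\delta>0$ be a small parameter. A line that is not parallel to the $xy$-plane meets the plane $z=0$ at a point with horizontal coordinates $P\in\mathbb R^2$, and the plane $z=\delta^{-4}$ at a point with horizontal coordinates $Q\in\mathbb R^2$. The pair $(P,Q)\in\mathbb R^4$ gives smooth coordinates on the open set of these lines, and the point of the line at height $z$ has horizontal coordinates
$$P+\delta^4z\,(Q-P).\tag{1}$$

**Tool 2: distance to a center.** Let a center be $(\alpha,\beta,\zeta)$, and put
$$d=P+\delta^4\zeta(Q-P)-(\alpha,\beta),\qquad e=\delta^4(Q-P).$$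
By (1), the vector from the center to the point of the line at height $\zeta$ is $(d,0)$, and $(e,1)$ is a direction vector of the line. By Pythagoras, the squared distance from the center to the line is
$$D^2=|d|^2-\frac{(d\cdot e)^2}{1+|e|^2}=|d|^2-\delta^8\,\frac{\bigl(d\cdot(Q-P)\bigr)^2}{1+\delta^8|Q-P|^2}.\tag{2}$$

**Tool 3: persistence.** We shall find our lines in a limit $\delta\to0$ and then carry them back to $\delta>0$.

**Lemma 1.** Let $\Psi_1,\dots,\Psi_N$ be smooth functions of $(\lambda,\theta)$, where $\lambda$ ranges over an open set of some $\mathbb R^m$ and $\theta\in\mathbb R^4$. Let $k\le4$, and suppose that at $(\lambda_0,\theta_0)$ we have $\Psi_j=0$ for $j\le k$ and $\Psi_j>0$ for $j>k$, and that the differentials of $\Psi_1,\dots,\Psi_k$ with respect to $\theta$ are linearly independent. Then for every neighborhood $V$ of $\theta_0$ there is a neighborhood of $\lambda_0$ such that for each $\lambda$ in it there is $\theta\in V$ with the same properties at $(\lambda,\theta)$. Moreover, for this fixed $\lambda$ and near this $\theta$, the set where $\Psi_1=\dots=\Psi_k=0$ and $\Psi_j>0$ for $j>k$ is a $(4-k)$-dimensional manifold; for $k=4$ it is the single point $\theta$.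

*Proof.* Some $k\times k$ minor of the matrix of $\theta$-derivatives of $\Psi_1,\dots,\Psi_k$ is nonzero at $(\lambda_0,\theta_0)$. Keep the other $4-k$ coordinates of $\theta$ equal to those of $\theta_0$, and solve $\Psi_1=\dots=\Psi_k=0$ for the $k$ coordinates of the minor by the implicit function theorem. This gives a continuous $\theta(\lambda)$ with $\theta(\lambda_0)=\theta_0$. By continuity, for $\lambda$ near $\lambda_0$ the point $\theta(\lambda)$ lies in $V$, the minor stays nonzero, and $\Psi_j>0$ for $j>k$. For the last statement, fix $\lambda$. The common zero set of $k$ functions with independent differentials is locally a $(4-k)$-manifold, and the strict inequalities hold near $\theta$. $\square$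

When the $\Psi_j$ are positive multiples of the functions $D^2-1$ of the balls, the lemma produces a free line tangent to exactly the first $k$ balls. For $k=4$ this line is isolated among the lines tangent to these four balls, so it is a connected component of its stratum, that is, a face.

**Proposition 1.** Let $m\ge2$, $n=2m$ and $M>0$. There are $n$ unit balls with pairwise center distances at least $M$ such that $f_0\ge4(m-1)^2=(n-2)^2$.

*Proof.* For $1\le i,j\le m$ take the centers
$$C_i=(0,\ i,\ i\delta^{-1}),\qquad B_j=(0,\ j,\ \delta^{-4}+j\delta^{-1}).$$
Heights within one row differ by at least $\delta^{-1}$, and heights of a $C$ and a $B$ by at least $\delta^{-4}-m\delta^{-1}$, so for small $\delta$ all distances are at least $M$.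

For $C_i$ we have $\delta^4\zeta=i\delta^3$, so $d=P-(0,i)+i\delta^3(Q-P)$. For $B_j$ we have $\delta^4\zeta=1+j\delta^3$, so $d=Q-(0,j)+j\delta^3(Q-P)$. By (2), the functions $D^2-1$ are smooth in $(\delta,P,Q)$ up to and including $\delta=0$, where they are
$$|P-(0,i)|^2-1,\qquad |Q-(0,j)|^2-1.$$
In the limit the two rows no longer interact: $P$ must avoid a row of open discs in one plane, and $Q$ a row of open discs in another. For $1\le i,j\le m-1$ and two signs take
$$P=\bigl(\pm\tfrac{\sqrt3}2,\ i+\tfrac12\bigr),\qquad Q=\bigl(\pm\tfrac{\sqrt3}2,\ j+\tfrac12\bigr).$$
Then $P$ lies on the circles around $(0,i)$ and $(0,i+1)$. For any other $l$, $|P-(0,l)|^2\ge\frac34+\frac94=3>1$. The gradients of the two vanishing functions at $P$ are $(\pm\sqrt3,1)$ and $(\pm\sqrt3,-1)$, which are independent. The same holds for $Q$, and the two pairs of functions involve different variables, so the four differentials are independent. Lemma 1 with $k=4$ and $\lambda=\delta$, $\lambda_0=0$, applied with disjoint neighborhoods of the $4(m-1)^2$ distinct limit points, gives that many isolated free lines for small $\delta>0$. $\square$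

So $n^2$ is reached by multiplying two planar pictures. What changes for a general arrangement of unit balls?

## From $n^2$ to $n^3$: the statement

The problem is posed in Glisse and Lazard, *On the Complexity of Sets of Free Lines and Line Segments Among Balls in Three Dimensions*. The bounds quoted there for the worst case over $n$ unit balls are $\Omega(n^2)$ and $O(n^{3+\varepsilon})$ for every $\varepsilon>0$; for arbitrary radii they are $\Omega(n^3)$ and $O(n^{3+\varepsilon})$. The theorem of this lecture closes the gap for unit balls, up to $n^\varepsilon$.

**Theorem 1.** Let $p\ge3$, $q,r\ge2$, $n=p+q+r$, and let $M>0$. There are $n$ unit balls in $\mathbb R^3$, with pairwise center distances $\ge M$ (hence pairwise disjoint if $M>2$), such that the following holds.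

1. At least $4(p-1)qr$ faces are isolated free lines tangent to exactly four balls, so $f_0\ge4(p-1)qr$.
2. $f_1\ge(p-1)qr$, and $f_2,f_3\ge(p-2)(q-1)(r-1)$.
3. These bounds persist under all sufficiently small perturbations of the centers and radii. In particular the balls may be taken in general position.

**Theorem 2.** The worst-case combinatorial complexity of the space of free lines among $n$ unit balls in $\mathbb R^3$ is $\Omega(n^3)$, and it is $O(n^{3+\varepsilon})$ for every $\varepsilon>0$. Moreover, for each $j\in\{0,1,2,3\}$, the maximum of $f_j$ over all sets of $n$ unit balls lies between $c\,n^3$ and $O(n^{3+\varepsilon})$, with a constant $c>0$ and $n$ large.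

*Theorem 2 from Theorem 1.* The upper bound is the known one, which we quote and do not prove: Agarwal, Aronov, Koltun, Sharir, *Lines avoiding unit balls in three dimensions*, Discrete Comput. Geom. 34 (2005) 231–250. It bounds the total number of faces, hence each $f_j$. For the lower bound choose $p,q,r\in\{\lfloor n/3\rfloor,\lceil n/3\rceil\}$ with sum $n$. Theorem 1 gives $f_0\ge(\frac4{27}-o(1))n^3$, and $f_1,f_2,f_3\ge(\frac1{27}-o(1))n^3$. $\square$

Nothing is claimed about $f_4$, the number of components of the open set of lines that meet no ball. From here on the work is the proof of Theorem 1.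

## Three far-apart clusters still give only $O(n^2)$ in the limit

After Proposition 1 the natural attempt is to add a third cluster of balls, at a third height comparable with $\delta^{-4}$, and hope for a product of three linear counts. Let us see exactly where this stops.

In the limit, a cluster at height about $\lambda_j\delta^{-4}$ sees only the point $P+\lambda_j(Q-P)$ of the line, and forbids it to enter the open unit discs around a finite set $C_j\subset\mathbb R^2$. So consider this *cluster model*: three distinct numbers $\lambda_1,\lambda_2,\lambda_3$, sets $C_1,C_2,C_3$ with $n$ points in total, and all $(P,Q)\in\mathbb R^4$ satisfying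
$$|P+\lambda_j(Q-P)-c|\ge1\quad\text{for all }j\text{ and all }c\in C_j.\tag{3}$$
Count the *model vertices*: the solutions of (3) where at least four constraints are equalities and which are isolated among the solutions with the same set of equalities.

**Planar fact.** Given $m$ distinct discs in the plane, at most $6m$ points lie in no open disc and on at least two of the circles. To see this, note that $x$ is not in the open disc with center $c$ and radius $\rho$ if and only if $|x|^2\ge2c\cdot x-|c|^2+\rho^2$. Let $h$ be the maximum of these $m$ distinct affine functions. A point $x$ of the stated kind satisfies $|x|^2=h(x)$, and at least two of the functions attain the maximum at $x$. Divide the plane into the convex cells with nonempty interior on which one function is maximal. The point $x$ is not interior to a cell, because an affine function that stays below another one near $x$ and equals it at $x$ is the same function. So $x$ lies on a closed edge between two cells. On an edge $h$ is affine, so $|x|^2=h(x)$ is a quadratic equation with at most two solutions. Two cells share at most one edge, since they are convex and lie on opposite sides of a line. So the edges are the edges of a simple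 planar graph on at most $m$ vertices, and there are at most $3m$ of them.

**Proposition 2.** For three clusters with $n$ centers in total, the cluster model has $O(n^2)$ model vertices.

*Proof.* Among four equalities two belong to the same cluster $j$. Then $X=P+\lambda_j(Q-P)$ lies on two of the circles of that cluster and in none of its open discs. By the planar fact there are at most $6n$ such $X$. Fix $j$ and $X$. The line is now determined by $Y=P+\lambda_k(Q-P)$ for some $k\ne j$. For $l\ne j$, the point seen by cluster $l$ is $(1-\mu)X+\mu Y$ with $\mu\ne0$ depending only on $l$, so each constraint of cluster $l$ forbids $Y$ to enter a certain open disc of radius $1/|\mu|$. If $Y$ were on at most one of the resulting distinct circles, we could move $Y$ slightly, along that circle or freely, with the same set of equalities, and the vertex would not be isolated. So $Y$ is on at least two circles and in no open disc, and there are at most $6n$ such $Y$. Altogether there are at most $3\cdot6n\cdot6n$ vertices. $\square$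

The proof shows what blocks us. Two tangencies in one cluster pin a point $X$ of *one* plane, and after that both remaining degrees of freedom live in *another* plane; each plane contributes a union of discs, which has linear complexity. To get $n^3$ we want two tangencies in one group that use up only one degree of freedom from each plane, so that one coordinate in each plane remains free and can be pinned separately, each in linearly many ways.

## Two touching discs under a parabolic zoom

The way to mix the two planes is to look at the lower plane under a strong magnification. Take two unit discs that touch at the origin, with centers $(-1,0)$ and $(1,0)$, and write a point near the contact as $P=(\delta^2\xi,\delta\eta)$. Then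
$$\frac{|P-(-1,0)|^2-1}{2\delta^2}=\xi+\frac{\eta^2}2+\frac{\delta^2\xi^2}2,\qquad \frac{|P-(1,0)|^2-1}{2\delta^2}=-\xi+\frac{\eta^2}2+\frac{\delta^2\xi^2}2 .$$
With $s=\xi+\eta^2/2$, a point outside both discs satisfies, in the limit, $0\le s\le\eta^2$. Three modifications of this picture give the construction.

*The left disc becomes a chain.* Put the left ball at height $-t\delta^{-2}$ and write $Q=(u,w)$. By (1), at that height the line has moved horizontally by $-t\delta^2(Q-P)$. In the $x$-direction this is $-t\delta^2u$ to leading order, of the same size as $\delta^2\xi$. In the $y$-direction it is of order $\delta^2$, negligible against $\delta\eta$. So if the center has $x$-coordinate $-1-\delta^2x_1$, the limit condition is $s-tu+x_1\ge0$. This condition couples $s$, from the lower plane, with $u$, from the upper one. With $x_1=t^2/2$ and parameters $t_1<\dots<t_p$, we get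
$$s\ \ge\ \varphi(u)=\max_a\Bigl(t_au-\frac{t_a^2}2\Bigr),$$
the upper envelope of tangent lines to the parabola $s=u^2/2$. It has $p-1$ breakpoints. All these balls have $\delta^4\zeta\to0$, so in the cluster model they would form a single cluster; the zoom tells them apart by their slopes $t_a$.

*The right disc becomes a wall along $\eta$.* With center $(1+\delta^2x_0,\delta y_0)$ the limit condition is
$$0\le-\xi+x_0+\frac{(\eta-y_0)^2}2=\Bigl(\eta-\frac{y_0}2\Bigr)^2-s+\Bigl(x_0+\frac{y_0^2}4\Bigr).$$
With $y_0=4k$ and $x_0=-4k^2$ it reads $s\le(\eta-2k)^2$. Letting $k$ run over $1,\dots,r$ gives $r$ copies of the same bound along the $\eta$-axis.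

*The upper row stays as in Proposition 1.* Unit discs around $(0,i)$ give $u^2+(w-i)^2\ge1$, which is $q$ copies of a bound relating $u$ and $w$.

So the limit problem is
$$s\ge\varphi(u),\qquad(\eta-2k)^2\ge s\ \ (1\le k\le r),\qquad(w-i)^2\ge1-u^2\ \ (1\le i\le q).\tag{4}$$
Two tangencies in the chain fix $(s,u)$ at a breakpoint. Then $\eta$ and $w$ are independent, with $2r$ and $2q$ choices. For the choices of $w$ not to be blocked by neighboring discs we need $\sqrt{1-u^2}<\frac12$ at the breakpoints, and this is why we shall take all $t_a$ between $\frac9{10}$ and $1$.

*Example.* Take $p=4$ and $t_a=0.92,0.94,0.96,0.98$. At the first breakpoint $u=0.93$ and $s=\frac12\cdot0.92\cdot0.94=0.4324$. The third line of the chain gives $s-0.96\,u+\frac{0.96^2}2=0.4324-0.8928+0.4608=0.0004>0$, so it is respected. The choices are $\eta=2k\pm0.657\ldots$ and $w=i\pm0.367\ldots$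

## The centers and their limit functions

We now write down the balls and check that (4) really is the limit. Put
$$t_a=\frac9{10}+\frac a{10(p+1)}\quad(1\le a\le p),\qquad\text{so}\quad\frac9{10}<t_1<\dots<t_p<1,$$
and take unit balls with centers
$$\begin{aligned}
A_a:&\quad\bigl(-1-\tfrac12\delta^2t_a^2,\ 0,\ -t_a\delta^{-2}\bigr), &&1\le a\le p,\\
R_k:&\quad\bigl(1-4k^2\delta^2,\ 4k\delta,\ k\delta^{-1}\bigr), &&1\le k\le r,\\
B_i:&\quad\bigl(0,\ i,\ \delta^{-4}+i\delta^{-1}\bigr), &&1\le i\le q.
\end{aligned}$$

**Step 1. The balls are far apart.** Compare heights. Within a group they differ by at least $\delta^{-2}/(10(p+1))$ for $A$, and by at least $\delta^{-1}$ for $R$ and for $B$. An $A$ and an $R$ differ by at least $\delta^{-1}$, since $A$ has negative heights and $R$ has heights at least $\delta^{-1}$. A $B$ differs from any $A$ or $R$ by at least $\delta^{-4}-r\delta^{-1}$. All these bounds tend to infinity as $\delta\to0$, so for small $\delta$ all center distances are at least $M+1$ (the extra $1$ leaves room for the perturbations in part 3).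

**Step 2. Zoomed coordinates.** For $\theta=(s,\eta,u,w)\in\mathbb R^4$ let
$$P=(\delta^2\xi,\ \delta\eta),\qquad\xi=s-\frac{\eta^2}2,\qquad Q=(u,w),\tag{5}$$
and let $\ell_\theta$ be the line (1). For fixed $\delta>0$, the map $\theta\mapsto(P,Q)$ is a diffeomorphism of $\mathbb R^4$, with inverse $\eta=P_y/\delta$, $s=P_x/\delta^2+\eta^2/2$. So $\theta\mapsto\ell_\theta$ is a diffeomorphism from $\mathbb R^4$ onto the open set of lines not parallel to the $xy$-plane.

**Step 3. Expansions of the distance.** The aim is to rescale each $D^2-1$ so that it has a smooth, nontrivial limit at $\delta=0$. Write $O(\delta^m)$ for $\delta^m$ times a smooth function of $(\delta,\theta)\in\mathbb R\times\mathbb R^4$. The number $\delta^4\zeta$ equals $-t_a\delta^2$, $k\delta^3$, $1+i\delta^3$ in the three groups. So $d$ is polynomial in $(\delta,\theta)$, and by (2) $D^2=|d|^2+O(\delta^8)$.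

*Ball $A_a$.* Here
$$d_x=\delta^2\xi-t_a\delta^2(u-\delta^2\xi)+1+\tfrac12\delta^2t_a^2=1+\delta^2\Bigl(\xi-t_au+\frac{t_a^2}2\Bigr)+\delta^4t_a\xi,\qquad d_y=\delta\eta-\delta^2t_a(w-\delta\eta).$$
Thus $d_x^2=1+2\delta^2(\xi-t_au+\frac12t_a^2)+O(\delta^4)$ and $d_y^2=\delta^2\eta^2+O(\delta^3)$. Since $\xi+\eta^2/2=s$,
$$F_a:=\frac{D^2-1}{2\delta^2}=F_a^0+O(\delta),\qquad F_a^0=s-t_au+\frac{t_a^2}2.\tag{6}$$

*Ball $R_k$.* Here
$$d_x=-1+\delta^2(\xi+4k^2)+k\delta^3(u-\delta^2\xi),\qquad d_y=\delta(\eta-4k)+k\delta^3(w-\delta\eta).$$
Thus $d_x^2=1-2\delta^2(\xi+4k^2)+O(\delta^3)$ and $d_y^2=\delta^2(\eta-4k)^2+O(\delta^4)$. Since $-4k^2+\frac12(\eta-4k)^2=\frac{\eta^2}2-4k\eta+4k^2=(\eta-2k)^2-\frac{\eta^2}2$,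
$$G_k:=\frac{D^2-1}{2\delta^2}=G_k^0+O(\delta),\qquad G_k^0=(\eta-2k)^2-s.\tag{7}$$

*Ball $B_i$.* Here $d=P+(1+i\delta^3)(Q-P)-(0,i)=Q-(0,i)+i\delta^3(Q-P)$, so
$$H_i:=D^2-1=H_i^0+O(\delta),\qquad H_i^0=u^2+(w-i)^2-1.\tag{8}$$

Thus $F_a,G_k,H_i$ are smooth functions of $(\delta,\theta)$ up to and including $\delta=0$. For $\delta>0$ the line $\ell_\theta$ is free if and only if all of them are $\ge0$ at $(\delta,\theta)$, and it is then tangent to exactly those balls whose function vanishes.

## Every triple (breakpoint, $k$, $i$) carries four isolated tangents

This section proves part 1 of Theorem 1. Fix $1\le a\le p-1$, $1\le i\le q$, $1\le k\le r$ and two signs, and let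
$$u=\frac{t_a+t_{a+1}}2,\qquad s=\frac{t_at_{a+1}}2,\qquad\eta=2k\pm\sqrt s,\qquad w=i\pm\sqrt{1-u^2}.\tag{9}$$

**Step 1. At the limit point, exactly four functions vanish and the others are positive.**

For every $b$,
$$F_b^0=\tfrac12\bigl(t_at_{a+1}-t_b(t_a+t_{a+1})+t_b^2\bigr)=\tfrac12(t_b-t_a)(t_b-t_{a+1}).$$
This is $0$ for $b\in\{a,a+1\}$. For every other $b$ the number $t_b$ lies outside $[t_a,t_{a+1}]$, and the product is positive.

Next, $G_k^0=0$ by the choice of $\eta$. Since $0<s<\frac12$, for $l\ne k$ we have $|\eta-2l|\ge2-\sqrt s>1>\sqrt s$, so $G_l^0>0$.

Finally, $H_i^0=0$ by the choice of $w$. Since $0.9<u<1$, we have $0<|w-i|=\sqrt{1-u^2}<\sqrt{0.19}<\frac12$. For $j\ne i$ it follows that $|w-j|\ge1-|w-i|>\frac12>|w-i|$, so $H_j^0=(w-j)^2-(w-i)^2>0$.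

**Step 2. The zero is nondegenerate.** The Jacobian matrix of $(F_a^0,F_{a+1}^0,G_k^0,H_i^0)$ with respect to $(s,u,\eta,w)$ is
$$\begin{pmatrix}1&-t_a&0&0\\1&-t_{a+1}&0&0\\-1&0&2(\eta-2k)&0\\0&2u&0&2(w-i)\end{pmatrix}.$$
It is block lower triangular, and its determinant is $4(t_a-t_{a+1})(\eta-2k)(w-i)\ne0$.

**Step 3. Passage to $\delta>0$.** The points (9) are pairwise distinct: $u$ is strictly increasing in $a$; for given $a$, the value $\eta$ lies within distance less than $1$ of $2k$ and on the side given by the sign, so it determines $k$ and the sign; in the same way $w$, at distance less than $\frac12$ from $i$, determines $i$ and the other sign. So there are $4(p-1)qr$ of them. Choose disjoint neighborhoods and apply Lemma 1 with $k=4$ functions, $\lambda=\delta$ and $\lambda_0=0$ at each point. Since there are finitely many points, for all sufficiently small $\delta>0$ each neighborhood contains a $\theta$ for which $\ell_\theta$ is free, tangent to exactly $A_a,A_{a+1},R_k,B_i$, and isolated among the lines tangent to these four balls. These are $4(p-1)qr$ distinct $0$-dimensional faces. This proves part 1, and with it the bound $\Omega(n^3)$ on the complexity. $\square$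

## One-dimensional faces next to the vertices

The aim is $f_1\ge(p-1)qr$. For each $(a,i,k)$ take one of the vertices found above. At it the four functions $F_a,F_{a+1},G_k,H_i$, for the fixed $\delta$, have a nonsingular Jacobian, so $\theta\mapsto(F_a,F_{a+1},G_k,H_i)$ is a local diffeomorphism. Hence for small $\tau>0$ there is a nearby $\theta$ with
$$F_a=0,\quad F_{a+1}=\tau>0,\quad G_k=0,\quad H_i=0,$$
and, by continuity, all other functions positive. The line $\ell_\theta$ is free and tangent to exactly $\{A_a,R_k,B_i\}$. The differentials of $F_a,G_k,H_i$ are independent there, so near $\ell_\theta$ its face is a $1$-manifold. Distinct triples $(a,i,k)$ with $1\le a\le p-1$ give distinct tangency sets, hence distinct faces. So $f_1\ge(p-1)qr$.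

This shortcut is not available for $f_2$ and $f_3$. There are only $O(n^2)$ sets of at most two balls, so cubically many faces must share tangency sets, and we need a reason why they are different components.

## Boxes whose boundary no tangent line crosses

For $2\le a\le p-1$, $1\le i\le q-1$, $1\le k\le r-1$ let
$$K_{a,i,k}=\{(s,\eta,u,w):\ s\in[0,1],\ \eta\in[2k,2k+2],\ u\in[t_{a-1},t_{a+1}],\ w\in[i,i+1]\}.$$

**Lemma 2 (confinement).** For all sufficiently small $\delta>0$ and all such $(a,i,k)$, with $K=K_{a,i,k}$:

1. no $\theta\in\partial K$ gives a free line tangent to $A_a$;
2. a connected set of free lines tangent to $A_a$ that contains a line $\ell_\theta$ with $\theta\in\operatorname{int}K$ consists of lines $\ell_{\theta'}$ with $\theta'\in\operatorname{int}K$.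

*Proof.* **The limit $\delta=0$.** Let $\theta\in\partial K$ with $F_a^0(\theta)=0$, that is, $s=t_au-\frac12t_a^2$. We show that some limit function is negative at $\theta$. Since $t_a,u\in(0.9,1)$, we have $0.81-0.5<s<1-0.405$, so $0.31<s<0.595$, and $s$ is not an endpoint of $[0,1]$. Hence one of the other three coordinates is at an endpoint.

- If $u=t_b$ with $b=a\pm1$, then $F_b^0=F_b^0-F_a^0=-(t_b-t_a)t_b+\frac12(t_b^2-t_a^2)=-\frac12(t_b-t_a)^2<0$.
- If $\eta=2k$, then $G_k^0=-s<0$; if $\eta=2k+2$, then $G_{k+1}^0=-s<0$.
- If $w=i$, then $H_i^0=u^2-1<0$; if $w=i+1$, then $H_{i+1}^0=u^2-1<0$.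

The balls used here exist because $2\le a\le p-1$, $k+1\le r$ and $i+1\le q$.

**Small $\delta>0$.** Consider the continuous function of $(\delta,\theta)$
$$\Phi=\min\Bigl\{-|F_a|,\ \min_bF_b,\ \min_lG_l,\ \min_jH_j\Bigr\}.$$
On $\{0\}\times\partial K$ it is strictly negative: where $F_a^0\ne0$ because of the first term, and where $F_a^0=0$ by what we just showed. Since $\partial K$ is compact, $\Phi$ is strictly negative on $\{\delta\}\times\partial K$ for all sufficiently small $\delta$, and one bound on $\delta$ serves the finitely many boxes. For a free line tangent to $A_a$ we have $F_a=0$ and all functions $\ge0$, so $\Phi=0$. This proves the first statement.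

**Connectedness.** The image of $K$ under $\theta\mapsto\ell_\theta$ is compact, hence closed in the space of all lines, and the image of $\operatorname{int}K$ is open. By the first statement, a set $S$ of free lines tangent to $A_a$ is contained in the union of two disjoint open sets, the image of $\operatorname{int}K$ and the complement of the image of $K$. If $S$ is connected and meets the first, it lies in the first. (Lines parallel to the $xy$-plane cause no trouble: they belong to the second open set.) $\square$

For fixed $a$, the interiors of the boxes $K_{a,i,k}$ with different $(i,k)$ are disjoint, because the intervals $(2k,2k+2)$ are disjoint and so are the intervals $(i,i+1)$. So two faces of lines tangent to $A_a$ that meet the interiors of different boxes are different. What remains is to put a suitable free line into each box.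

**Three-dimensional faces.** We want a line in the box tangent to $A_a$ only. Take
$$(s,\eta,u,w)=\bigl(\tfrac12t_a^2,\ 2k+1,\ t_a,\ i+\tfrac12\bigr)\in\operatorname{int}K_{a,i,k}.$$
At $\delta=0$ we have the following. First, $F_b^0=\frac12t_a^2-t_bt_a+\frac12t_b^2=\frac12(t_b-t_a)^2$, which is $0$ for $b=a$ and positive otherwise. Next, $\eta-2l$ is an odd integer, so $G_l^0\ge1-s>1-\frac12>0$ for all $l$. Finally, $H_j^0\ge0.81+0.25-1>0$ for all $j$, since $|w-j|\ge\frac12$ and $u>0.9$. Also $\partial F_a^0/\partial s=1\ne0$. By Lemma 1 with one vanishing function and $V=\operatorname{int}K_{a,i,k}$, for small $\delta>0$ there is a free line in the image of $\operatorname{int}K_{a,i,k}$ tangent to exactly $A_a$, and near it its face is a $3$-manifold. For the same $a$, different $(i,k)$ give different faces by confinement. Different $a$ give different tangency sets. Hence $f_3\ge(p-2)(q-1)(r-1)$.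

**Two-dimensional faces.** Now we want tangency to $A_a$ and $R_k$. Take
$$(s,\eta,u,w)=\bigl(\tfrac12t_a^2,\ 2k+\tfrac{t_a}{\sqrt2},\ t_a,\ i+\tfrac12\bigr)\in\operatorname{int}K_{a,i,k}.$$
At $\delta=0$, as before, $F_a^0=0$, $F_b^0>0$ for $b\ne a$, and $H_j^0>0$ for all $j$. Now $G_k^0=\frac12t_a^2-\frac12t_a^2=0$. For $l\ne k$ we have $|\eta-2l|\ge2-t_a/\sqrt2>t_a/\sqrt2$, because $t_a<1<\sqrt2$; hence $G_l^0>0$. Moreover
$$\det\frac{\partial(F_a^0,G_k^0)}{\partial(s,\eta)}=\det\begin{pmatrix}1&0\\-1&2(\eta-2k)\end{pmatrix}=2(\eta-2k)\ne0.$$
By Lemma 1 with two vanishing functions and $V=\operatorname{int}K_{a,i,k}$, for small $\delta>0$ there is a free line in the image of $\operatorname{int}K_{a,i,k}$ tangent to exactly $\{A_a,R_k\}$, and near it its face is a $2$-manifold. For fixed $(a,k)$, the $q-1$ values of $i$ give different faces by confinement. Distinct $(a,k)$ give distinct tangency sets. Hence $f_2\ge(p-2)(q-1)(r-1)$, and part 2 is proved. $\square$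

## Perturbing the centers and the radii

It remains to prove part 3. Fix $\delta>0$ small enough for everything above. Let $\lambda$ be the vector of all centers and radii, near its present value $\lambda_0$. In the definitions of $F_a,G_k,H_i$ replace $D^2-1$ by $D^2-\rho^2$, where $\rho$ is the radius of the ball in question. By (2) these functions are smooth in $(\lambda,\theta)$, and the parametrization $\theta\mapsto\ell_\theta$ does not depend on $\lambda$.

**Step 1. The lines persist.** Each line found above is, at $\lambda_0$, a point where one, two, three or four of the functions vanish with independent $\theta$-differentials, while the remaining functions are positive. For the lines of $f_2$ and $f_3$, and for the vertices, the independence is part of the conclusion of Lemma 1. For the lines of $f_1$ it holds because they lie where $(F_a,F_{a+1},G_k,H_i)$ is a local diffeomorphism. So Lemma 1 applies with this $\lambda$: for all $\lambda$ near $\lambda_0$ there is a nearby free line tangent to exactly the same balls. We choose the neighborhoods $V$ disjoint for the vertices and inside $\operatorname{int}K_{a,i,k}$ for the lines of $f_2$ and $f_3$. The vertices then remain distinct and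 isolated.

**Step 2. The separation of faces persists.** For $f_1$, faces were told apart by their tangency sets, which do not change. For $f_2$ and $f_3$ we also used confinement. At $\lambda_0$ the function $\Phi$ is strictly negative on each of the finitely many compact sets $\partial K_{a,i,k}$. By continuity and compactness this remains true for $\lambda$ near $\lambda_0$, and the connectedness argument of Lemma 2 then applies word for word.

So all the bounds of parts 1 and 2 hold for all centers and radii sufficiently close to the given ones. In particular we may keep all radii equal to $1$ and move the centers slightly into general position, a condition satisfied by a dense set of center configurations. The center distances were at least $M+1$, so they stay at least $M$. This proves part 3 and completes the proof of Theorem 1. $\square$
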